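# The lowest-degree polynomial with nonnegative coefficients divisible by $\Phi_n$

## 1. Even $n$: one half-plane suffices

For $n\ge 1$ the $n$-th cyclotomic polynomial is $\Phi_n(x)=\prod_\zeta (x-\zeta)$, the product over the distinct primitive $n$-th roots of unity $\zeta$. It has integer coefficients, usually some of them negative. We multiply $\Phi_n$ by nonzero real polynomials until all coefficients of the product are nonnegative, and we ask how small the degree of the product can be.

All polynomials in these notes have real coefficients. Since the roots of $\Phi_n$ are simple, $\Phi_n\mid A$ means exactly that $A$ vanishes at every primitive $n$-th root of unity. We always write $\zeta=e^{2\pi i/n}$. The primitive $n$-th roots of unity are the $\zeta^m$ with $\gcd(m,n)=1$.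

**Special case ($n$ even).** Let $n$ be even, and let $A\ne 0$ have nonnegative coefficients and be divisible by $\Phi_n$. Then $\deg A\ge n/2$, and if $\deg A=n/2$ then $A(x)=c\,(1+x^{n/2})$ with $c>0$.

The polynomial $1+x^{n/2}$ is a legitimate competitor. If $\eta$ is a primitive $n$-th root of unity, then $\eta^{n/2}$ has square $1$ and is not $1$, so it is $-1$, and $1+\eta^{n/2}=0$.

**Proof.** Let $A(x)=\sum_{j=0}^d a_jx^j$ with $a_j\ge 0$ and $d=\deg A\le n/2$. We use one root only, $\zeta$. The imaginary part of $A(\zeta)=0$ is
$$\sum_{j=0}^d a_j\sin\frac{2\pi j}{n}=0 .$$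
For $0\le j\le n/2$ the angle $2\pi j/n$ lies in $[0,\pi]$, so every term is nonnegative and hence every term is $0$. The sine vanishes only for $j=0$ and $j=n/2$. So $A(x)=a_0+a_{n/2}x^{n/2}$ (with $a_{n/2}=0$ if $d<n/2$). Now $A(\zeta)=a_0-a_{n/2}=0$ gives $a_0=a_{n/2}$, and this number is positive because $A\neq0$. In particular $d=n/2$. $\blacksquare$

The proof has two stages. A function, here $\sin\theta$, is nonnegative on the arc where the points $\zeta^j$ live, and the equation $A(\zeta)=0$ says that its weighted sum is $0$; so the weights sit on the zeros of the function. Then the equation is used again to see that the remaining weights are equal. What changes when $n$ is odd?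

## 2. The statement for all $n$, and two small cases

Let $t\ge 2$ divide $n$ and put
$$P_{n,t}(x)=1+x^{n/t}+x^{2n/t}+\cdots+x^{(t-1)n/t}=\frac{x^n-1}{x^{n/t}-1}. \tag{1}$$
Recall that $x^n-1=\prod_{e\mid n}\Phi_e(x)$. Hence $P_{n,t}$ is the product of those $\Phi_e$ with $e\mid n$ and $e\nmid n/t$. Since $n\nmid n/t$, the factor $\Phi_n$ occurs, so $\Phi_n\mid P_{n,t}$. The degree of $P_{n,t}$ is $(1-1/t)\,n$, which is smallest when $t$ is the smallest divisor of $n$ larger than $1$, that is, the smallest prime divisor $p$.

The problem comes from "The Lowest-Degree Polynomial With Nonnegative Coefficients Divisible By The $n$-Th Cyclotomic Polynomial" (http://www.combinatorics.org/ojs/index.php/eljc/article/download/v19i4p1/pdf). The conjecture there is that $P_{n,p}$ is the monic polynomial of lowest degree with nonnegative coefficients divisible by $\Phi_n$. The cases where $n$ is even, where $n$ is a prime power, and where $2/p>1/q_1+\cdots+1/q_k$ (the $q_i$ being the other primes dividing $n$) come with the problem as known results. We shall not need any of them. The conjecture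 holds for every $n>1$:

**Theorem 1.** Let $n>1$ and let $p$ be the smallest prime dividing $n$. Let $A\neq 0$ be a real polynomial with nonnegative coefficients divisible by $\Phi_n$. Then $\deg A\ge (p-1)n/p$. If $\deg A=(p-1)n/p$, then $A(x)=c\,(1+x^{n/p}+\cdots+x^{(p-1)n/p})$ with $c>0$. So the monic polynomial of lowest degree is unique, and it is $1+x^{n/p}+\cdots+x^{(p-1)n/p}$.

**Prime powers.** If $n=p^r$, the only $e\mid n$ with $e\nmid n/p$ is $e=n$, so $P_{n,p}=\Phi_n$. Every nonzero multiple of $\Phi_n$ has degree at least $\deg\Phi_n=(p-1)n/p$, with equality only for constant multiples. Here the theorem is a degree count.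

**The case $n=15$.** This is the smallest odd $n$ that is not a prime power. Here $p=3$, and the claim is that $1+x^5+x^{10}$ is optimal. We have
$$\Phi_{15}(x)=1-x+x^3-x^4+x^5-x^7+x^8,$$
which one checks from $(1+x+x^2)\,\Phi_{15}(x)=1+x^5+x^{10}$, the factorization $P_{15,3}=\Phi_3\Phi_{15}$. Degree $8$ is impossible, since a multiple of degree $8$ is $c\,\Phi_{15}$, which has coefficients of both signs. In degree $9$ a monic multiple is $(x+a)\Phi_{15}(x)$. Its coefficient at $x^2$ is the coefficient of $\Phi_{15}$ at $x$ plus $a$ times the coefficient at $x^2$, that is, $-1+a\cdot 0=-1$. So degree $9$ is impossible too, and $10$ is the minimum.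

This computation needed the coefficients of $\Phi_{15}$. For general $n$ we return to the argument of Section 1.

## 3. Odd $n$: one root is not enough

Let $n$ be odd. The first thing to try is the same proof. If $d<n/2$, then $\sin(2\pi j/n)>0$ for $1\le j\le d$, so $A(\zeta)=0$ forces $a_1=\dots=a_d=0$, and then $A(\zeta)=a_0=0$, a contradiction. Hence $d\ge (n+1)/2$. But the target is $(p-1)n/p\ge 2n/3$, and the points $\zeta^j$ may then spread over more than a half circle.

From the single equation $A(\zeta)=0$ we cannot do better. Take
$$B(x)=1+x+2\cos\Bigl(\frac{\pi}{n}\Bigr)\,x^{(n+1)/2}.$$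
Its coefficients are nonnegative. We have $1+\zeta=2\cos(\pi/n)\,e^{i\pi/n}$ and $\zeta^{(n+1)/2}=e^{i\pi(n+1)/n}=-e^{i\pi/n}$, so $B(\zeta)=0$. The degree of $B$ is $(n+1)/2$, and for odd $n\ge 5$
$$\frac{n+1}{2}<\frac{2n}{3}\le\frac{(p-1)n}{p},$$
because the first inequality says $n>3$. So for every odd $n\ge5$ the equation at $\zeta$ alone does not imply the bound in Theorem 1. We must use the equations at other primitive roots, and combine them.

Which equations are at hand? Every integer $m$ with $1\le m\le p-1$ is coprime to $n$: a prime factor of $m$ is less than $p$, and no prime less than $p$ divides $n$. So $\zeta^m$ is a primitive $n$-th root of unity, and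
$$\sum_{j=0}^d a_j\,e^{im\cdot 2\pi j/n}=A(\zeta^m)=0\qquad(1\le m\le p-1). \tag{2}$$
The $a_j$ are real, so conjugation gives the same equations for $-(p-1)\le m\le -1$. Taking linear combinations,
$$\sum_{j=0}^d a_j\,f(2\pi j/n)=0\quad\text{for every } f(\theta)=\sum_{0<|m|\le p-1}c_me^{im\theta}. \tag{3}$$
For $p=2$ the choice $f=\sin$ was enough. Two frequencies next to these are not available in general. Frequency $0$ is excluded, since $A(1)=\sum a_j>0$. Frequency $p$ is excluded as well: for $n=15$ and $A=1+x^5+x^{10}$ we have $A(\zeta^3)=1+\zeta^{15}+\zeta^{30}=3$.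

So we look for a real trigonometric polynomial $f$ of degree at most $p-1$, with mean zero, that is nonnegative on $[0,2\pi(p-1)/p]$, an arc that covers all of the circle except an open arc of length $2\pi/p$.

## 4. The shape of the test function is forced

From now on $T\ge 2$ is an integer (it will be $p$, and later any divisor of $n$), and
$$\beta=\frac{2\pi(T-1)}{T},\qquad w=e^{i\beta}=e^{-2\pi i/T}\ne 1,\qquad \theta_k=\frac{2\pi k}{T}\quad(0\le k\le T-1).$$
So $\theta_0=0$ and $\theta_{T-1}=\beta$.

Suppose $f\neq 0$ is a real trigonometric polynomial of degree at most $T-1$, with mean zero and $f\ge 0$ on $[0,\beta]$. For $0<|m|\le T-1$ we have $\sum_k e^{im\theta_k}=0$, a geometric sum with ratio $e^{2\pi i m/T}\ne1$. Hence $\sum_{k}f(\theta_k)=0$, and since each $f(\theta_k)\ge 0$, all $f(\theta_k)$ vanish. At an interior point $\theta_k$, $1\le k\le T-2$, the function $f$ has a minimum equal to $0$, so $f'(\theta_k)=0$ and the zero is at least double. With $z=e^{i\theta}$, the function $z^{T-1}f$ is a polynomial in $z$ of degree at most $2T-2$, and zeros of $f$ in $\theta$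 correspond to zeros in $z$ with the same order. We have found
$$2(T-2)+1+1=2T-2$$
zeros with multiplicity, which is all the degree allows. So up to a constant
$$z^{T-1}f=(z-1)(z-w)\prod_{k=1}^{T-2}(z-e^{i\theta_k})^2=\frac{(z^T-1)^2}{(z-1)(z-w)} .$$

There is at most one candidate up to scaling. It remains to see that it works: that it can be scaled to be real, that it has the right sign, and that its mean is zero. The mean costs nothing. For a trigonometric polynomial of degree at most $T-1$, the mean over the $T$ points $\theta_k$ equals the mean over the circle, and our candidate vanishes at all these points.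

**The case $T=2$.** Here $\beta=\pi$, $w=-1$, and $(z^2-1)^2/(z(z-1)(z+1))=z-z^{-1}=2i\sin\theta$. We recover the sine of Section 1.

**The case $T=3$.** Put $x=\theta/2$. The real form derived in the next section reads $f=\sin^2(3x)/\bigl(\sin x\,\sin(\tfrac{2\pi}3-x)\bigr)$. Since $\sin 3x=4\sin x\,\sin(\tfrac\pi3-x)\,\sin(\tfrac\pi3+x)$ and $\sin(\tfrac{2\pi}3-x)=\sin(\tfrac\pi3+x)$, this is
$$f(\theta)=4\sin 3x\,\sin\Bigl(\frac\pi3-x\Bigr)=2\cos\Bigl(2\theta-\frac\pi3\Bigr)-2\cos\Bigl(\theta+\frac\pi3\Bigr).$$
The last form shows frequencies $\pm1,\pm2$ only and mean zero. The product shows the sign: for $0<x<\pi/3$ both factors are positive, for $\pi/3<x<2\pi/3$ both are negative, and at $x=0,\ \pi/3,\ 2\pi/3$ the product is $0$. So $f\ge0$ on $[0,4\pi/3]$ with zeros exactly at $0,\ 2\pi/3,\ 4\pi/3$. For $n=15$ and $\deg A\le 10$, equation (3) now gives $a_j=0$ unless $j\in\{0,5,10\}$, without any knowledge of the coefficients of $\Phi_{15}$.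

## 5. The test function for general $T$

With $z=e^{i\theta}$ define
$$f(\theta)=-\,e^{i\beta/2}\,\frac{(z^T-1)^2}{z^{T-1}(z-1)(z-w)} . \tag{4}$$

**Step 1: $f$ is a trigonometric polynomial of degree at most $T-1$.** The aim is to control the frequencies. Since $1$ and $w$ are distinct roots of $z^T-1$, the product $(z-1)(z-w)$ divides $z^T-1$, and
$$Q(z)=\frac{(z^T-1)^2}{(z-1)(z-w)}$$
is a polynomial of degree $2T-2$. Dividing by $z^{T-1}$ shifts its exponents $0,\dots,2T-2$ to $-(T-1),\dots,T-1$. Hence
$$f(\theta)=\sum_{|m|\le T-1}c_me^{im\theta}. \tag{5}$$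

**Step 2: a real form of $f$.** The aim is a formula from which the sign can be read. From $\sin\frac{T\theta}{2}=\frac{1}{2i}(e^{iT\theta/2}-e^{-iT\theta/2})$ we get
$$\sin^2\frac{T\theta}2=-\frac{z^T-2+z^{-T}}{4}=-\frac{(z^T-1)^2}{4z^T}.$$
Also
$$\sin\frac\theta2=\frac{z-1}{2i\,e^{i\theta/2}},\qquad
\sin\frac{\theta-\beta}2=\frac{e^{i(\theta-\beta)}-1}{2i\,e^{i(\theta-\beta)/2}}=\frac{z-w}{2i\,e^{i\theta/2}e^{i\beta/2}},$$
where the last step multiplies numerator and denominator by $w=e^{i\beta}$. Multiplying the two,
$$\sin\frac\theta2\,\sin\frac{\theta-\beta}2=-\frac{(z-1)(z-w)}{4z\,e^{i\beta/2}} .$$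
Dividing, and using $\sin\frac{\beta-\theta}{2}=-\sin\frac{\theta-\beta}2$,
$$\frac{\sin^2(T\theta/2)}{\sin(\theta/2)\,\sin((\beta-\theta)/2)}
=-\frac{(z^T-1)^2}{4z^T}\cdot\frac{4z\,e^{i\beta/2}}{(z-1)(z-w)}=f(\theta) \tag{6}$$
wherever the denominator on the left is nonzero. So $f$ is real except possibly at finitely many points of the circle, and then real everywhere by continuity.

**Step 3: $f\ge 0$ on $[0,\beta]$, and its zeros there are exactly $\theta_0,\dots,\theta_{T-1}$.** Every $T$-th root of unity is a double root of $(z^T-1)^2$, and at most one of its two factors is removed by the simple factors $z-1$, $z-w$. So $Q$ vanishes at every $T$-th root of unity, and $f(\theta_k)=0$ for $0\le k\le T-1$. This covers both endpoints, $\theta_0=0$ and $\theta_{T-1}=\beta$. For $0<\theta<\beta$ both $\theta/2$ and $(\beta-\theta)/2$ lie in $(0,\pi)$, so the denominator in (6) is positive. Hence $f(\theta)\ge 0$, with equality only if $\sin(T\theta/2)=0$, that is, only if $\theta$ is a multiple of $2\pi/T$, and so one of the $\theta_k$.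

**Step 4: $c_0=0$.** The aim is to make sure that $f$ uses only available frequencies. Average (5) over the points $\theta_k$. For $0<|m|\le T-1$,
$$\sum_{k=0}^{T-1}e^{im\theta_k}=\sum_{k=0}^{T-1}\bigl(e^{2\pi im/T}\bigr)^k=0, \tag{7}$$
since $e^{2\pi im/T}\neq 1$ is a $T$-th root of unity. So $\frac1T\sum_k f(\theta_k)=c_0$, and the left side is $0$ by Step 3.

## 6. Measures on an arc

The rest of the argument takes place on the circle and does not mention $n$. We attach to a polynomial $A=\sum_{j\le d} a_jx^j$ with $a_j\ge0$ and $d<n$ the measure $\sum_j a_j\delta_{2\pi j/n}$ on $\mathbb R/2\pi\mathbb Z$, where $\delta_\alpha$ is the unit point mass at $\alpha$. For $n=15$ and $A=1+x^5+x^{10}$ this puts unit masses at $0$, $2\pi/3$, $4\pi/3$. Its integral against $e^{im\theta}$ is $A(\zeta^m)$, so (2) is a condition on Fourier coefficients. A measure is supported in an arc $I$ if the complement of $I$ has measure $0$; a single point counts as an arc of length $0$.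

**Theorem 2.** Let $T\ge2$, and let $\mu\ne0$ be a finite positive Borel measure on the circle $\mathbb R/2\pi\mathbb Z$ with
$$\int e^{im\theta}\,d\mu(\theta)=0\qquad (1\le m\le T-1). \tag{8}$$
Suppose $\mu$ is supported in a closed arc $I$ of length at most $2\pi(T-1)/T$. Then $I$ has length exactly $2\pi (T-1)/T$, and $\mu$ is a positive multiple of the sum of unit point masses at the $T$ equally spaced points of $I$ (spacing $2\pi/T$, both endpoints included). Conversely, every such sum satisfies the hypotheses.

**Step 1: normalize the arc.** Rotating by an angle $\alpha$ multiplies the integral in (8) by $e^{im\alpha}$, so the hypotheses are preserved. We may therefore assume $I=[0,\beta']$ with $0\le\beta'\le\beta$.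

**Step 2: locate $\mu$ on the zeros of $f$.** Since $\mu$ is a real measure, conjugating (8) gives $\int e^{im\theta}d\mu=0$ also for $-(T-1)\le m\le-1$. By (5) and $c_0=0$,
$$\int f\,d\mu=\sum_{0<|m|\le T-1}c_m\int e^{im\theta}\,d\mu(\theta)=0 .$$
On $I\subset[0,\beta]$ we have $f\ge0$, and $\mu$ lives on $I$. For every integer $r\ge1$ we get
$$\mu\bigl(\{\theta\in I: f(\theta)\ge 1/r\}\bigr)\le r\int_I f\,d\mu=0 .$$
Letting $r$ run over the positive integers, $\mu(\{\theta\in I:f(\theta)>0\})=0$. So $\mu$ is carried by the zeros of $f$ in $I$, and these are among $\theta_0,\dots,\theta_{T-1}$. Hence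
$$\mu=\sum_{k=0}^{T-1}b_k\,\delta_{\theta_k},\qquad b_k\ge0,$$
with $b_k=0$ whenever $\theta_k\notin I$.

**Step 3: the masses are equal.** Now (8) reads $\sum_k b_ke^{2\pi imk/T}=0$ for $1\le m\le T-1$. We invert the discrete Fourier transform on $\mathbb Z/T$: for each $l$,
$$b_l=\frac1T\sum_{m=0}^{T-1}e^{-2\pi iml/T}\sum_{k=0}^{T-1}b_k\,e^{2\pi imk/T}=\frac1T\sum_{k=0}^{T-1}b_k ,$$
because only $m=0$ contributes. The right side does not depend on $l$. So all $b_l$ equal one constant $b\ge 0$, and $b>0$ because $\mu\ne0$.

**Step 4: the length of $I$.** In particular $\mu$ has mass $b>0$ at $\theta_{T-1}=\beta$. Hence $\beta\in I=[0,\beta']$, and since $\beta'\le\beta$ we get $\beta'=\beta$. So $I$ has length exactly $2\pi(T-1)/T$, and $\mu=b\sum_k\delta_{\theta_k}$, where the $\theta_k$ are the points of $I$ with spacing $2\pi/T$, both endpoints included. When $I$ is a single point the argument applies unchanged with $\beta'=0$ and ends in the contradiction $0=\beta$; no such $\mu$ exists.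

**Step 5: the converse.** A sum of unit masses at $T$ equally spaced points of an arc of length $2\pi(T-1)/T$ is, up to rotation, $\sum_k\delta_{\theta_k}$ on $[0,\beta]$. By (7) it satisfies (8). $\blacksquare$

## 7. Back to polynomials: proof of Theorem 1

**Step 1: the competitor.** We saw after (1) that $P_{n,p}=1+x^{n/p}+\cdots+x^{(p-1)n/p}$ is divisible by $\Phi_n$. It is monic with nonnegative coefficients.

**Step 2: the lower bound and uniqueness.** Let $A(x)=\sum_{j=0}^d a_jx^j\ne0$ with $a_j\ge0$, $\Phi_n\mid A$ and $d=\deg A\le(p-1)n/p$. We must show that $A$ is a positive multiple of $P_{n,p}$. Put $\mu=\sum_{j=0}^d a_j\delta_{2\pi j/n}$. Since $d<n$, the points $2\pi j/n$ are distinct, so the mass of $\mu$ at $2\pi j/n$ is exactly $a_j$; in particular $\mu\neq0$. By (2),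
$$\int e^{im\theta}\,d\mu=A(\zeta^m)=0\qquad(1\le m\le p-1),$$
and this is where we use that $p$ is the smallest prime dividing $n$. Finally, $\mu$ is supported in $I=[0,2\pi d/n]$, of length at most $2\pi(p-1)/p$. Theorem 2 with $T=p$ says that $I$ has length exactly $2\pi(p-1)/p$, so $d=(p-1)n/p$. It also says that $\mu$ has equal masses $c>0$ at exactly the points
$$\frac{2\pi k}{p}=\frac{2\pi}{n}\cdot\frac{kn}{p}\qquad(0\le k\le p-1).$$
So $a_j=c$ for $j=kn/p$ with $0\le k\le p-1$, and $a_j=0$ otherwise. That is, $A(x)=c\sum_{k=0}^{p-1}x^{kn/p}$.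

Hence no admissible $A$ has degree below $(p-1)n/p$, and in that degree only the positive multiples of $P_{n,p}$ occur. If $A$ is monic, then $c=1$. $\blacksquare$

The proof used only the $p-1$ equations $A(\zeta^m)=0$, $1\le m\le p-1$, and not full divisibility by $\Phi_n$. For $p=2$ this is the single equation used in Section 1.

## 8. Other divisors of $n$: several cyclotomic factors at once

In Theorem 2 the number $T$ need not be prime. Let us take $T=t$, any divisor $t\ge2$ of $n$. The frequencies $1,\dots,t-1$ need no longer be coprime to $n$, so we must ask for more divisibility.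

**Theorem 3.** Let $t\ge2$ be any divisor of $n$. Among monic polynomials with nonnegative coefficients divisible by $\Phi_{n/g}$ for every divisor $g$ of $n$ with $g<t$, the unique one of lowest degree is $1+x^{n/t}+\cdots+x^{(t-1)n/t}$.

For $t=p$ the only such $g$ is $1$, and this is Theorem 1. As an example, take $n=12$ and $t=3$. The divisors $g<3$ are $1$ and $2$, so $A$ must be divisible by $\Phi_{12}$ and $\Phi_6$, and the optimum is $1+x^4+x^8=\Phi_3\Phi_6\Phi_{12}$. The cheaper polynomial $1+x^6$ from Theorem 1 is excluded: at $\zeta^2$, a primitive sixth root of unity, it equals $1+\zeta^{12}=2$.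

**Step 1: the displayed polynomial is admissible.** It is $P_{n,t}$, the product of the $\Phi_e$ with $e\mid n$ and $e\nmid n/t$. For $e=n/g$ the quotient $(n/t)/(n/g)$ equals $g/t$. So $e\mid n/t$ if and only if $t\mid g$, which is false for $1\le g<t$. Hence $\Phi_{n/g}\mid P_{n,t}$ for every divisor $g<t$ of $n$.

**Step 2: nothing else has degree this small.** Let $A=\sum_{j=0}^da_jx^j\neq0$ have nonnegative coefficients and the required divisibility, with $d=\deg A\le(t-1)n/t$. Let $1\le m\le t-1$ and $g=\gcd(m,n)$. Then $\zeta^m$ is a primitive $(n/g)$-th root of unity, and $g\le m<t$, so $\Phi_{n/g}\mid A$ and $A(\zeta^m)=0$. Put $\mu=\sum_ja_j\delta_{2\pi j/n}$. Its points are distinct because $d<n$, it satisfies (8) with $T=t$, and it is supported in $[0,2\pi d/n]$, of length at most $2\pi(t-1)/t$. Theorem 2 gives $d=(t-1)n/t$ and equal masses $c>0$ at exactly the points $\frac{2\pi}{n}\cdot\frac{kn}{t}$, $0\le k\le t-1$. So $A=c\,P_{n,t}$, and $c=1$ if $A$ is monic. $\blacksquare$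

## 9. Arbitrary degree: gaps between exponents

Theorem 2 sees only the position of the masses on the circle, so we can drop the restriction on the degree if we read exponents modulo $n$. A small degree means that the residues $d+1,\dots,n-1$ are all missing, which is a long gap. The last theorem bounds every gap.

Let $S\subset\mathbb Z/n$ be the set of residues mod $n$ of the exponents occurring in $A$, that is, those with nonzero coefficient. For a nonempty subset of $\mathbb Z/n$ with representatives $0\le s_1<\dots<s_r<n$, the cyclic gaps are the differences $s_{i+1}-s_i$ for $i<r$, and $n+s_1-s_r$. If $r=1$, the only gap is $n$. For instance, with $n=15$ the polynomial $(1+x^5+x^{10})+(1+x^3+x^6+x^9+x^{12})$, a sum of two multiples of $\Phi_{15}$, has $S=\{0,3,5,6,9,10,12\}$ with gaps $3,2,1,3,1,2,3$, all at most $n/p=5$. The polynomial $1+x^5+x^{25}$ is congruent to $1+x^5+x^{10}$ modulo $x^{15}-1$, hence also divisible by $\Phi_{15}$. It has $S=\{0,5,10\}$, and all gaps equal $5$.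

**Theorem 4.** Let $p$ be the smallest prime dividing $n>1$. Let $A\neq0$ have nonnegative coefficients and be divisible by $\Phi_n$, with arbitrary degree. Let $S\subset\mathbb Z/n$ be the set of residues mod $n$ of the exponents occurring in $A$. Then for every $u$ coprime to $n$, any two cyclically consecutive elements of $uS$ differ by at most $n/p$. If a gap of exactly $n/p$ occurs for some $u$, then $S$ is a coset of the subgroup of order $p$ in $\mathbb Z/n$ and
$$A(x)\equiv c\,x^a\bigl(1+x^{n/p}+\cdots+x^{(p-1)n/p}\bigr)\pmod{x^n-1} \tag{9}$$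
for some $c>0$, $a\ge 0$. Conversely, every nonnegative $A$ of this form (with $c>0$) is divisible by $\Phi_n$ and attains the bound for every $u$.

**Step 1: fold $A$ onto $\mathbb Z/n$ and twist by $u$.** The aim is a measure to which Theorem 2 applies. For $s\in\mathbb Z/n$ let $a_s\ge0$ be the sum of the coefficients of $A$ at exponents congruent to $s$. Nonnegative coefficients cannot cancel, so $S=\{s:a_s>0\}$, and $S\neq\emptyset$ because $A\ne0$. Fix $u$ coprime to $n$ and put $\mu_u=\sum_{s\in\mathbb Z/n} a_s\,\delta_{2\pi us/n}$. Since $s\mapsto us$ is a bijection of $\mathbb Z/n$, the mass of $\mu_u$ at $2\pi us/n$ is exactly $a_s$. For $1\le m\le p-1$ both $u$ and $m$ are coprime to $n$, hence so is $um$, and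
$$\int e^{im\theta}\,d\mu_u=\sum_s a_s\,\zeta^{ums}=A(\zeta^{um})=0 .$$

**Step 2: a large gap gives a short arc.** Suppose $uS$ has a gap $g\ge n/p$ between consecutive elements $s$ and $s+g$ (with $g=n$ if $|S|=1$). Then all elements of $uS$ have representatives in $[s+g,\,s+n]$. So $\mu_u$ is supported in the closed arc from $2\pi(s+g)/n$ to $2\pi(s+n)/n$, whose length is
$$2\pi\Bigl(1-\frac gn\Bigr)\le\frac{2\pi(p-1)}p .$$
Theorem 2 with $T=p$ says that the length equals $2\pi(p-1)/p$, so $g=n/p$. This proves the gap bound. The possibility $g=n$ (an arc of length $0$) is thereby excluded.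

**Step 3: the equality case.** If $g=n/p$ occurs, Theorem 2 also says that $\mu_u$ has equal masses $c>0$ at exactly the points with spacing $2\pi/p$ in this arc. So $uS=b+H$ with $b=s+g$ and $H=\frac np\mathbb Z/n$, the unique subgroup of order $p$ in $\mathbb Z/n$, and $a_s=c$ for all $s\in S$. Multiplication by $u^{-1}$ is an automorphism of $\mathbb Z/n$, so it maps $H$ to a subgroup of order $p$, that is, to $H$. Therefore $S=u^{-1}b+H$ is a coset of $H$. Choose an integer $a\ge0$ in the class $u^{-1}b$. Modulo $x^n-1$ exponents may be reduced modulo $n$, so $A\equiv\sum_{s\in S}c\,x^s\equiv c\,x^a\sum_{k=0}^{p-1}x^{kn/p}$, which is (9).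

**Step 4: the converse.** Let $A$ have nonnegative coefficients and satisfy (9) with $c>0$. Since $\Phi_n$ divides both $x^n-1$ and $\sum_{k<p}x^{kn/p}$, it divides $A$. The numbers $a_s$ are the coefficients of the remainder of $A$ modulo $x^n-1$. By (9), $a_s=c$ for $s$ in the coset $a+H$ and $a_s=0$ otherwise. Since $A$ is nonnegative and $c>0$, $S=a+H$. For every $u$ coprime to $n$ we get $uS=ua+uH=ua+H$, again a coset of $H$, and all its gaps equal $n/p$. $\blacksquare$
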